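\title{The space of Taylor invertible commuting tuples is arcwise connected}

\begin{abstract}
We prove that for every complex Hilbert space $H$ and every $n\ge1$ the set of commuting $n$-tuples of bounded operators on $H$ that are invertible in the sense of Taylor is arcwise connected in the norm topology. More generally, the commuting tuples whose Taylor spectrum lies in a given connected open set $V\subset\mathbb C^n$ form an arcwise connected space, and for an arbitrary open set $V$ the arc components are classified by the dimensions of the spectral subspaces that belong to the components of $V$. The proof resolves a tuple by a Dolbeault--Koszul complex of Hilbert spaces of forms, cuts these spaces into small pieces by Mayer--Vietoris sequences, and uses Voiculescu's theorem to remove the scalar summand that this procedure adds.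
\end{abstract}

\section{The problem and the results}\label{sec:intro}

Let $H$ be a complex Hilbert space of any dimension, let $L(H)$ be the algebra of bounded operators on $H$, and fix $n\ge1$. A tuple $A=(A_1,\dots,A_n)\in L(H)^n$ is \emph{commuting} if $A_iA_j=A_jA_i$ for all $i,j$. Let $\Lambda=\Lambda[e_1,\dots,e_n]=\bigoplus_k\Lambda^k$ be the exterior algebra over $\mathbb C$ on generators $e_1,\dots,e_n$. The \emph{Koszul complex} of a commuting tuple $A$ is
\[
0\to H\otimes\Lambda^0\xrightarrow{D^0}H\otimes\Lambda^1\xrightarrow{D^1}\cdots\xrightarrow{D^{n-1}}H\otimes\Lambda^n\to0,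
\]
\[
D^k(x\otimes e_{j_1}\wedge\cdots\wedge e_{j_k})=\sum_{i=1}^nA_ix\otimes e_i\wedge e_{j_1}\wedge\cdots\wedge e_{j_k}.
\]
It is a complex because the $A_i$ commute while the $e_i$ anticommute. The tuple $A$ is \emph{invertible} (in the sense of J.~L.~Taylor) if its Koszul complex is exact. For $n=1$ the complex is $0\to H\xrightarrow{A_1}H\to0$, and invertibility has its usual meaning. For $n=2$ the maps are $x\mapsto(A_1x,A_2x)$ and $(x_1,x_2)\mapsto A_1x_2-A_2x_1$; exactness says that $\ker A_1\cap\ker A_2=0$, that $A_1H+A_2H=H$, and that $A_1x_2=A_2x_1$ holds only for pairs of the form $(x_1,x_2)=(A_1x,A_2x)$.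

Let $I(H)\subset L(H)^n$ be the set of commuting invertible tuples, with the norm topology. Throughout, two points of a space of tuples are \emph{joined} if there is a norm-continuous path between them in that space, and a space is \emph{arcwise connected} if any two of its points are joined. It is known that the subspace of doubly commuting invertible tuples (those with $A_iA_j^*=A_j^*A_i$ for $i\ne j$) and the subspace of normal invertible tuples (those with every $A_i$ normal) are arcwise connected for every $H$, and that $I(H)$ is arcwise connected when $H$ is finite dimensional. The conjecture posed in \cite{Source} is that $I(H)$ is always arcwise connected. We prove it.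

\begin{theorem}\label{thm:conj}
For every complex Hilbert space $H$ and every $n\ge1$, the space $I(H)$ is arcwise connected.
\end{theorem}

For $n=1$ this is the connectedness of the group of invertible operators: write $A_1=u|A_1|$, deform $|A_1|$ to $1$ along a segment, and write the unitary $u$ as $\exp(ih)$ with $h=h^*$ bounded. The case in which one entry, say $A_1$, is invertible reduces to this one, since $(A_1,tA_2,\dots,tA_n)$ stays invertible as $t$ decreases to $0$ (Lemma~\ref{lem:bezout}). In general there is no such entry. If $n\ge2$ and $A$ is diagonal in an orthonormal basis, with joint diagonal entries dense in the unit sphere of $\mathbb C^n$, then $A$ is invertible (Lemma~\ref{lem:basic}(iv)), but no linear combination $\sum c_iA_i$ is invertible, because the linear form $\sum c_iz_i$ has a zero on the sphere. The basic difficulty is that commutativity is a nonlinear condition: the segment from $(X,0)$ to $(0,Y)$ leaves the set of commuting pairs as soon as $XY\ne YX$, and deforming one entry through its polar decomposition need not preserve commutation with the others.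

It is convenient to let the point $0$ vary. The \emph{Taylor spectrum} of a commuting tuple is
\[
\sigma(A)=\{\lambda\in\mathbb C^n:\ A-\lambda=(A_1-\lambda_1,\dots,A_n-\lambda_n)\text{ is not invertible}\},
\]
and for an open set $V\subset\mathbb C^n$ we put, again with the norm topology,
\[
I_V(H)=\{A\in L(H)^n\text{ commuting}:\ \sigma(A)\subset V\}.
\]
Thus $I(H)=I_{\mathbb C^n\setminus\{0\}}(H)$. One might expect the topology of $V$ to obstruct deformations, since a spectrum can surround a hole of $V$, as the sphere surrounds the origin. Diagonal tuples suggest the opposite: their entries can be sorted into finitely many small clusters, and each cluster can be moved to a base point along its own path (Lemma~\ref{lem:diag}). The next theorems say that this second picture is correct for all tuples: only the connected components of $V$ matter.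

\begin{theorem}\label{thm:conn}
If $V\subset\mathbb C^n$ is open, nonempty and connected, then $I_V(H)$ is arcwise connected for every complex Hilbert space $H$, of any dimension.
\end{theorem}

Since $\mathbb C^n\setminus\{0\}$ is connected for all $n\ge1$, Theorem~\ref{thm:conn} implies Theorem~\ref{thm:conj}. Below, $\dim$ is the cardinality of an orthonormal basis, and the spectrum of a tuple on the zero space is empty.

\begin{theorem}\label{thm:class}
Let $V\subset\mathbb C^n$ be open and nonempty, with connected components $V_\alpha$. For $A\in I_V(H)$ there is a unique decomposition $H=\bigoplus_\alpha H_\alpha$ (finitely many nonzero summands, not necessarily orthogonal) into closed $A$-invariant subspaces with $\sigma(A|_{H_\alpha})\subset V_\alpha$. The function $\nu(A)\colon\alpha\mapsto\nu_\alpha(A)=\dim H_\alpha$ is locally constant in $A\in I_V(H)$. Two elements of $I_V(H)$ lie in the same arc component if and only if they have the same function $\nu$. Hence the arc components are open and correspond bijectively to the finitely supported cardinal-valued functions $\nu$ with $\sum_\alpha\nu_\alpha=\dim H$.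 In particular, for $H\ne0$, the space $I_V(H)$ is arcwise connected if and only if $V$ is connected.
\end{theorem}

The proof of Theorem~\ref{thm:conn} for $\dim H$ infinite shows that every $A$ is joined to a fixed scalar tuple $\lambda_0\in V$. Let $\mathbf E$ be the scalar tuple $\lambda_0$ on a space of the same dimension as $H$. There are two independent halves. The first (Section~\ref{sec:absorb}) joins $A$ to a copy of $A\oplus\mathbf E$; it rests on Voiculescu's theorem. The second (Sections~\ref{sec:DK}--\ref{sec:proof}) joins $A\oplus\mathbf E$ to $\mathbf E$; it links $A$ by short exact sequences to multiplication tuples on spaces of forms, which can be cut into small pieces much as diagonal tuples can. Sections~\ref{sec:spec} and~\ref{sec:mod} contain the elementary tools, Section~\ref{sec:model} carries out the second half for a single operator by hand, and Section~\ref{sec:class} proves Theorem~\ref{thm:class}.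

\section{The Taylor spectrum}\label{sec:spec}

Give $\Lambda$ the inner product in which the monomials $e_{j_1}\wedge\cdots\wedge e_{j_k}$, $j_1<\dots<j_k$, are orthonormal. We write $e_i$ also for the operator $e_i\wedge\cdot$ and $\iota_i=e_i^*$ for its adjoint, the contraction by $e_i$. Then $e_i\iota_j+\iota_je_i$ equals $1$ for $i=j$ and $0$ for $i\ne j$. For a commuting tuple $A$ put
\[
D_A=\sum_iA_i\otimes e_i,\qquad\Delta_A=D_AD_A^*+D_A^*D_A
\]
on $H\otimes\Lambda$. Exactness is an algebraic condition; to control it under perturbations, direct sums and representations we convert it into the invertibility of the single positive operator $\Delta_A$.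

\begin{lemma}\label{lem:hodge}
Let $D$ be a bounded operator on a Hilbert space with $D^2=0$ and closed range, and let $\mathcal N=\ker D\ominus\operatorname{ran}D$. Then $\mathcal N=\ker D\cap\ker D^*$, and there is $c>0$ with $\|Dx\|^2+\|D^*x\|^2\ge c\|x\|^2$ for all $x\perp\mathcal N$.
\end{lemma}

\begin{proof}
The first claim holds because $(\operatorname{ran}D)^\perp=\ker D^*$. The map $D_0=D\colon(\ker D)^\perp\to\operatorname{ran}D$ is a bounded bijection of Hilbert spaces, so it has a bounded inverse. Its adjoint is the restriction of $D^*$ to $\operatorname{ran}D$, and the inverse of the adjoint has the same norm. Hence $\|Dx_2\|^2\ge c\|x_2\|^2$ for $x_2\in(\ker D)^\perp$ and $\|D^*x_1\|^2\ge c\|x_1\|^2$ for $x_1\in\operatorname{ran}D$. A vector $x\perp\mathcal N$ is an orthogonal sum $x_1+x_2$ of this kind, and $Dx_1=0$, $D^*x_2=0$.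
\end{proof}

\begin{lemma}\label{lem:laplace}
A commuting tuple $A$ is invertible if and only if $\Delta_A$ is invertible, that is, $\Delta_A\ge c$ for some $c>0$. In that case $h=\Delta_A^{-1}D_A^*$ satisfies $D_Ah+hD_A=1$.
\end{lemma}

\begin{proof}
Write $D=D_A$, $\Delta=\Delta_A$. If the complex is exact, then $\operatorname{ran}D=\ker D$ is closed and $\mathcal N=0$ in Lemma~\ref{lem:hodge}, so $\langle\Delta x,x\rangle=\|Dx\|^2+\|D^*x\|^2\ge c\|x\|^2$. Conversely, $\Delta D=DD^*D=D\Delta$, so if $\Delta$ is invertible then $Dh+hD=\Delta^{-1}(DD^*+D^*D)=1$, and $Dx=0$ gives $x=D(hx)$.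
\end{proof}

\begin{lemma}\label{lem:basic}
Let $A$ be a commuting tuple on $H$.
\begin{enumerate}
\item[(i)] Invertibility is an open condition among commuting tuples, and $\sigma(A)$ is closed.
\item[(ii)] If $\mathcal A\subset L(H)$ is a C*-algebra containing $1,A_1,\dots,A_n$, if $\rho$ is a unital representation of $\mathcal A$, and if $\Delta_{A-\lambda}\ge c$, then $\Delta_{\rho(A)-\lambda}\ge c$.
\item[(iii)] If $A=\bigoplus_jA_{(j)}$ is an orthogonal sum, then $\Delta_{A-\lambda}\ge c$ if and only if $\Delta_{A_{(j)}-\lambda}\ge c$ for all $j$. For a finite sum, $\sigma(A)=\bigcup_j\sigma(A_{(j)})$.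
\item[(iv)] If $A$ is diagonal in an orthonormal basis and its joint diagonal entries lie in a compact set $C\subset\mathbb C^n$, then $\sigma(A)\subset C$.
\item[(v)] Similar tuples have the same spectrum. If $x\ne0$ and $A_ix=\lambda_ix$ for all $i$, then $\lambda\in\sigma(A)$.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) The operator $\Delta_A$ depends continuously on $A$. (ii) With $B=A-\lambda$ we have $\Delta_B=\sum_{i,j}(B_iB_j^*\otimes e_i\iota_j+B_j^*B_i\otimes\iota_je_i)\in\mathcal A\otimes L(\Lambda)$. The unital $*$-homomorphism $\rho\otimes\mathrm{id}$ sends $\Delta_B-c$ to $\Delta_{\rho(B)}-c$ and preserves positivity. (iii) We have $\Delta_{A-\lambda}=\bigoplus_j\Delta_{A_{(j)}-\lambda}$. (iv) For a scalar tuple $\mu$ the formula in (ii) gives $\Delta_\mu=\sum_{i,j}\mu_i\bar\mu_j(e_i\iota_j+\iota_je_i)=|\mu|^2$. By (iii), $\Delta_{A-\lambda}\ge\operatorname{dist}(\lambda,C)^2$. (v) A similarity induces an isomorphism of Koszul complexes. A joint eigenvector is a nonzero element of $\ker D^0$ for $A-\lambda$.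
\end{proof}

\begin{lemma}\label{lem:bezout}
Let $B$ be a commuting tuple. If bounded operators $b_1,\dots,b_n$ commute with all $B_j$ and $\sum_iB_ib_i=1$, then $B$ is invertible. In particular $B$ is invertible if some $B_i$ is invertible, and $\sigma(A)$ is a compact subset of $\{\lambda:|\lambda_i|\le\|A_i\|\text{ for all }i\}$ for every commuting tuple $A$.
\end{lemma}

\begin{proof}
With $h=\sum_ib_i\otimes\iota_i$ we get $D_Bh+hD_B=\sum_{i,j}B_jb_i\otimes(e_j\iota_i+\iota_ie_j)=\sum_iB_ib_i=1$. If $B_i$ is invertible, take $b_i=B_i^{-1}$ and the other $b_j=0$. If $|\lambda_i|>\|A_i\|$, then $A_i-\lambda_i$ is invertible.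
\end{proof}

The property of the Taylor spectrum that drives the whole proof is its behavior in short exact sequences.

\begin{lemma}[two out of three]\label{lem:23}
Let $0\to X\to Y\to Z\to0$ be an exact sequence of Hilbert spaces with commuting $n$-tuples and bounded intertwining maps, and let $V\subset\mathbb C^n$. If two of the three spectra lie in $V$, so does the third.
\end{lemma}

\begin{proof}
Fix $\lambda\notin V$. The Koszul complexes of the three tuples shifted by $\lambda$ form a short exact sequence of complexes of vector spaces. In its long exact cohomology sequence the terms belonging to two of the complexes vanish, so the terms belonging to the third vanish as well.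
\end{proof}

\section{Modules, elementary deformations and stable classes}\label{sec:mod}

Fix a nonempty open set $V\subset\mathbb C^n$. The proof compares $A$ with tuples on other Hilbert spaces, so we need a notion of being joined that does not refer to the underlying space. A \emph{module} is a pair $X=(K_X,B_X)$ with $K_X$ a Hilbert space, possibly $0$, and $B_X\in I_V(K_X)$; module maps are bounded intertwiners. We write $X\cong Y$ for unitary equivalence. For modules of equal dimension we write $X\simeq Y$ if, for some unitary $u\colon K_X\to K_Y$, the tuples $uB_Xu^*$ and $B_Y$ are joined in $I_V(K_Y)$.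

\begin{lemma}\label{lem:moves}
\begin{enumerate}
\item[(i)] In the definition of $\simeq$, ``some unitary'' may be replaced by ``every unitary''. In particular $A,A'\in I_V(H)$ are joined if and only if $(H,A)\simeq(H,A')$. The relation $\simeq$ is an equivalence relation, and $X\simeq X'$, $Y\simeq Y'$ imply $X\oplus Y\simeq X'\oplus Y'$.
\item[(ii)] Similar modules $X,Y$ satisfy $X\simeq Y$.
\item[(iii)] If $0\to X\to Y\to Z\to0$ is an exact sequence of modules, then $Y\simeq X\oplus Z$.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) If $u,v\colon K_X\to K_Y$ are unitary, the Borel functional calculus gives $vu^*=\exp(ih)$ with $h=h^*$ bounded, and $\exp(ish)\,uB_Xu^*\exp(-ish)$, $0\le s\le1$, joins $uB_Xu^*$ to $vB_Xv^*$ without changing the spectrum. Conjugation by a fixed unitary carries paths to paths; this gives symmetry and transitivity. The direct sum of two paths is a path, and it stays in $I_V$ by Lemma~\ref{lem:basic}(iii).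

(ii) Let $g$ be bounded and invertible with $gB_X=B_Yg$, and let $g=u|g|$ with $u$ unitary. The tuples $|g|^sB_X|g|^{-s}$, $0\le s\le1$, are similar to $B_X$ and join it to $|g|B_X|g|^{-1}=u^*B_Yu$.

(iii) Let $q\colon Y\to Z$ be the second map. The image $K'$ of $K_X$ equals $\ker q$, so it is closed, and it is invariant. With respect to $K_Y=K'\oplus K'^\perp$,
\[
B_Y=\begin{pmatrix}B'&C\\0&B''\end{pmatrix}.
\]
The map $K_X\to K'$ is a bounded bijection intertwining $B_X$ with $B'$. The map $q\colon K'^\perp\to K_Z$ is a bounded bijection, and $qB_i''y=q(B_{Y,i}y-C_iy)=B_{Z,i}qy$ because $C_iy\in\ker q$. By the open mapping theorem both are similarities. Replace $C$ by $tC$. For $0<t\le1$ the resulting tuple is the conjugate of $B_Y$ by $\operatorname{diag}(t,1)$, and for $t=0$ it is $B'\oplus B''$. This is a norm-continuous path in $I_V(K_Y)$, so $Y\simeq B'\oplus B''\simeq X\oplus Z$ by (i) and (ii).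
\end{proof}

The next lemma is the simplest instance of cutting, and the first place where connectedness of $V$ is used. Recall that a connected open subset of $\mathbb C^n$ is path connected.

\begin{lemma}\label{lem:diag}
Let $V$ be connected and $\lambda_0\in V$. Let $B$ be diagonal in an orthonormal basis of $K$, with joint diagonal entries in a compact set $C\subset V$. Then $B$ is joined in $I_V(K)$ to the scalar tuple $\lambda_0$.
\end{lemma}

\begin{proof}
Moving each entry along an arbitrary path is not enough: norm continuity requires the paths to be equicontinuous, and the spectrum condition requires them to stay in one compact subset of $V$. Cover $C$ by finitely many balls with compact closures in $V$, and fix for each center a path in $V$ to $\lambda_0$. For $\lambda\in C$ choose a ball containing $\lambda$, and let $\gamma_\lambda$ run on $[0,\frac12]$ linearly from $\lambda$ to the center and on $[\frac12,1]$ along the fixed path. The segments have bounded length and there are finitely many fixed paths, so the family $(\gamma_\lambda)$ is equicontinuous, and it lies in the compact set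 $C'\subset V$ formed by the closed balls and the fixed paths. Replacing each entry $\lambda$ by $\gamma_\lambda(s)$ gives a norm-continuous path of diagonal tuples with spectrum in $C'$, by Lemma~\ref{lem:basic}(iv).
\end{proof}

\begin{proposition}\label{prop:findim}
Theorem~\ref{thm:conn} holds when $\dim H<\infty$.
\end{proposition}

\begin{proof}
Let $A\in I_V(H)$ and $\lambda_0\in V$. Decompose $H=\bigoplus_\mu H_\mu$ into the nonzero joint generalized eigenspaces, so that $A|_{H_\mu}=\mu+N_\mu$ with $N_\mu$ a commuting tuple of nilpotent operators. By Lemma~\ref{lem:moves}(ii) we may assume that the sum is orthogonal. Each $H_\mu$ contains a joint eigenvector, whose eigenvalue is $\mu$, so $\mu\in\sigma(A)\subset V$. For $\lambda\ne\mu$ some $\mu_i-\lambda_i$ is nonzero, and then $\mu_i-\lambda_i+tN_{\mu,i}$ is invertible; by Lemma~\ref{lem:bezout}, $\sigma(\mu+tN_\mu)\subset\{\mu\}$ for all $t$. Letting $t$ go from $1$ to $0$ joins $A$ to the diagonal tuple $\bigoplus_\mu\mu$, which Lemma~\ref{lem:diag} joins to $\lambda_0$.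
\end{proof}

\medskip\noindent\textbf{Stable classes.} Let $V$ be connected, let $\lambda_0\in V$, and let $\kappa$ be an infinite cardinal. Denote by $\mathbf E$ the scalar module $\lambda_0$ on a Hilbert space of dimension $\kappa$. The modules that we shall compare have different dimensions, and some are $0$; adding $\mathbf E$ equalizes them. For modules $X,Y$ of dimension at most $\kappa$ write $[X]=[Y]$ if $X\oplus\mathbf E\simeq Y\oplus\mathbf E$, and put $[X]+[Y]=[X\oplus Y]$. By Lemma~\ref{lem:moves}(i) this sum is well defined (if $X\oplus\mathbf E\simeq X'\oplus\mathbf E$, add $Y$ to both sides), commutative and associative, with identity element $0=[0]$. By Lemma~\ref{lem:moves}(ii) and (iii), similar modules have the same class, and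
\begin{equation}\label{eq:add}
[Y]=[X]+[Z]\quad\text{for every exact sequence of modules }0\to X\to Y\to Z\to0.
\end{equation}
If $X$ is joined to the scalar $\lambda_0$ on $K_X$, then $[X]=0$, since $\dim K_X+\kappa=\kappa$. In particular $\mathbf E\oplus\mathbf E\cong\mathbf E$ and $[\mathbf E]=0$. We never use a cancellation law: whenever \eqref{eq:add} is applied, all terms but one will already be known to be $0$.

\section{A model case: the Bergman operator of an annulus}\label{sec:model}

Let $n=1$, $V=\{\frac12<|z|<3\}$, $\Omega=\{1<|z|<2\}$, $\lambda_0=\frac32$, $\kappa=\aleph_0$. Let $B$ be multiplication by $z$ on the space $L^2_a(\Omega)$ of square-integrable holomorphic functions. For $\lambda\notin\overline\Omega$ the function $(z-\lambda)^{-1}$ is bounded and holomorphic on $\Omega$, so $\sigma(B)\subset\overline\Omega\subset V$. We show that $[B]=0$. Deforming the symbol $z$ does not work: the winding number about $0$ along $|z|=\frac32$ is $1$ for $z$ and $0$ for a constant, so no homotopy of continuous maps $\Omega\to V$ joins them. The symbol can be deformed where a bounded branch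 of $\log z$ is available. Then
\[
f_s=\exp\bigl((1-s)\log z+s\log\tfrac32\bigr),\qquad0\le s\le1,
\]
satisfies $1\le|f_s|\le2$ on $\Omega$, depends continuously on $s$ in the supremum norm, and joins $z$ to $\lambda_0$. So we relate $L^2_a(\Omega)$ to spaces on which such branches act.

\emph{The space $L^2(\Omega)$.} Take the Borel branch with $\arg z\in[0,2\pi)$. Multiplication by $f_s$ on $L^2(\Omega)$ has spectrum in $\overline\Omega$, so $[L^2(\Omega)]=0$, where the module structure is multiplication by $z$.

\emph{The spaces $T(W)$.} For $W\subset\Omega$ open, let $T(W)$ be the Hilbert space of $u\in L^2(W)$ with $\partial_{\bar z}u\in L^2(W)$ in the sense of distributions, with norm $(\|u\|^2+\|\partial_{\bar z}u\|^2)^{1/2}$. A bounded holomorphic function $f$ on $W$ satisfies $\partial_{\bar z}(fu)=f\,\partial_{\bar z}u$, so it multiplies $T(W)$ with norm at most $\sup|f|$ and spectrum in $\overline{f(W)}$. Let $W_1=\Omega\cap\{\operatorname{Re}z<\frac12\}$ and $W_2=\Omega\cap\{\operatorname{Re}z>-\frac12\}$. The set $W_1$ misses the positive real axis and $W_2$ misses the negative real axis,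 so $W_1$, $W_2$ and $W_1\cap W_2$ carry bounded holomorphic branches of $\log z$, and $[T(W_1)]=[T(W_2)]=[T(W_1\cap W_2)]=0$. The space $T(\Omega)$ cannot be cut orthogonally along a line, but it can be cut with overlap: the sequence
\[
0\to T(\Omega)\to T(W_1)\oplus T(W_2)\to T(W_1\cap W_2)\to0
\]
of restriction and difference of restrictions is exact. Only surjectivity needs an idea. Write $u=\vartheta u+(1-\vartheta)u$ with a smooth function $\vartheta$ of $\operatorname{Re}z$ that is $0$ near $(-\infty,-\frac12]$ and $1$ near $[\frac12,\infty)$; then $\vartheta u$ extends by zero to $W_1$ and $(1-\vartheta)u$ extends by zero to $W_2$ (Lemma~\ref{lem:MV} gives the details). By \eqref{eq:add}, $0+0=[T(\Omega)]+0$.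

\emph{The resolution.} The sequence $0\to L^2_a(\Omega)\to T(\Omega)\xrightarrow{\partial_{\bar z}}L^2(\Omega)\to0$ is an exact sequence of modules. Indeed, $1/(\pi z)$ is a fundamental solution of $\partial_{\bar z}$ and is integrable on $\{|z|<4\}$, which contains all differences of points of $\Omega$; by Young's inequality, convolution with it solves $\partial_{\bar z}u=g$ with $u\in L^2(\Omega)$. Hence $0=[T(\Omega)]=[B]+[L^2(\Omega)]=[B]$, that is, $B\oplus\mathbf E\simeq\mathbf E$.

\emph{What remains.} To conclude that $B$ itself is joined to $\lambda_0$ we need $B\simeq B\oplus\mathbf E$. One dimension is easy to absorb. For $p\in\Omega$ the sequence $0\to L_a^2(\Omega)\xrightarrow{z-p}L^2_a(\Omega)\xrightarrow{f\mapsto f(p)}\mathbb C\to0$ is exact, with $\mathbb C$ carrying the scalar $p$, since $f/(z-p)$ is holomorphic and square integrable when $f(p)=0$. So $B\simeq B\oplus p\simeq B\oplus\lambda_0$ with a one-dimensional summand. Repeating this absorbs finitely many dimensions, but nothing forces infinitely many such paths, run one after another, to converge. Absorption of $\mathbf E$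 is the subject of the next section. For a general tuple one must also find the resolution, which is the subject of Section~\ref{sec:DK}.

\section{Absorption of a scalar summand}\label{sec:absorb}

In this section $V$ is connected, $\dim H=\kappa$ is infinite, and $\lambda_0$, $\mathbf E$ are as in Section~\ref{sec:mod}.

\begin{proposition}\label{prop:absorb}
$A\simeq A\oplus\mathbf E$ for every $A\in I_V(H)$.
\end{proposition}

If $A$ had an invariant subspace of dimension $\kappa$ on which it acts diagonally, Lemmas~\ref{lem:moves}(iii) and~\ref{lem:diag} would split off $\mathbf E$. But $A$ need not have eigenvectors. We therefore construct a tuple $R$ that has enough of them, as the image of $A$ under a representation of the C*-algebra it generates, and show $A\simeq A\oplus R$. The tool is the following theorem; $\mathcal K(H)$ denotes the ideal of compact operators, and $L(H)/\mathcal K(H)$ is the Calkin algebra.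

\begin{theorem}[Voiculescu \cite{Voi}; see also Arveson \cite{Arv}]\label{thm:voic}
Let $H$ be separable and infinite dimensional, let $\mathcal A\subset L(H)$ be a separable unital C*-algebra containing $1_H$, and let $\tau$ be a unital representation of $\mathcal A$ on a separable space $L$ that annihilates $\mathcal A\cap\mathcal K(H)$. Then there is a unitary $w\colon H\oplus L\to H$ such that $aw-w(a\oplus\tau(a))$ is compact for all $a\in\mathcal A$.
\end{theorem}

We also recall three textbook facts. The states of a unital C*-algebra $\mathcal Q$ form a weak* compact set. Every state $\varphi$ has the form $\varphi(a)=\langle\rho(a)\xi,\xi\rangle$ for a unital representation $\rho$ and a unit vector $\xi$ with $\rho(\mathcal Q)\xi$ dense (the GNS construction). A boundary point $\lambda$ of the spectrum of a bounded operator $S$ on a nonzero Hilbert space is an approximate eigenvalue: there are unit vectors $x_k$ with $(S-\lambda)x_k\to0$.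

\begin{lemma}\label{lem:eigen}
Let $\mathcal Q\ne0$ be a separable unital C*-algebra and let $a_1,\dots,a_n\in\mathcal Q$ commute. There are a unital representation $\rho$ on a separable space, a unit vector $\xi$ and $\lambda\in\mathbb C^n$ with $\rho(a_i)\xi=\lambda_i\xi$ for all $i$.
\end{lemma}

\begin{proof}
We show by induction on $l$ that there are a unital representation $\rho_l$ and $\lambda_1,\dots,\lambda_l$ with $K_l=\{x:\rho_l(a_i)x=\lambda_ix\text{ for }i\le l\}\ne0$. For $l=0$ take any unital representation on a nonzero space. Given $K_l\ne0$, it is closed, and it is invariant under $\rho_l(a_{l+1})$ because the $a_i$ commute. Let $\lambda_{l+1}$ be a boundary point of the spectrum of $\rho_l(a_{l+1})|_{K_l}$ and let $x_k\in K_l$ be unit vectors with $(\rho_l(a_{l+1})-\lambda_{l+1})x_k\to0$. The states $\varphi_k=\langle\rho_l(\cdot)x_k,x_k\rangle$ satisfy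
\[
\varphi_k\bigl((a_i-\lambda_i)^*(a_i-\lambda_i)\bigr)=\|(\rho_l(a_i)-\lambda_i)x_k\|^2\to0\qquad(i\le l+1),
\]
so a weak* limit point $\varphi$ vanishes on these elements. In the GNS representation $\rho_{l+1}$ of $\varphi$ this says $\|(\rho_{l+1}(a_i)-\lambda_i)\xi\|^2=0$, so $\xi\in K_{l+1}$. The space of $\rho_n$ is the closure of $\rho_n(\mathcal Q)\xi$, hence separable.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:absorb}]
\emph{Step 1: reduction to separable pieces.} Theorem~\ref{thm:voic} requires a separable space. The C*-algebra $C^*(1,A)$ generated by $1,A_1,\dots,A_n$ is separable, so by Zorn's lemma $H$ is an orthogonal sum of nonzero cyclic subspaces, each separable and reducing for $A$. If $\kappa=\aleph_0$, let $J$ be a singleton and $H_j=H$. If $\kappa>\aleph_0$, the number $\kappa'$ of cyclic summands satisfies $\kappa'\le\kappa\le\kappa'\aleph_0$, so $\kappa'=\kappa$; partition them into $\kappa$ countably infinite families, indexed by $j\in J$, and let $H_j$ be the sum of the $j$-th family. In both cases $H=\bigoplus_{j\in J}H_j$ with $H_j$ reducing, separable and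 infinite dimensional, and $|J|\aleph_0=\kappa$. Let $A_{(j)}=A|_{H_j}$, with entries $A_{(j),i}$, and $\mathcal A_j=C^*(1,A_{(j)})\subset L(H_j)$.

\emph{Step 2: the tuple $R$.} The representation must annihilate compact operators, so we apply Lemma~\ref{lem:eigen} to the image of $\mathcal A_j$ in the Calkin algebra of $H_j$; this image is nonzero because $H_j$ is infinite dimensional. We obtain a unital representation $\rho_j$ of $\mathcal A_j$ on a separable space $L_j$, annihilating $\mathcal A_j\cap\mathcal K(H_j)$, a unit vector $\xi_j\in L_j$ and $\lambda^{(j)}\in\mathbb C^n$ with $\rho_j(A_{(j),i})\xi_j=\lambda_i^{(j)}\xi_j$. Put $\rho_j^\infty=\rho_j\otimes1$ on $L_j\otimes\ell^2$ and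
\[
L=\bigoplus_jL_j\otimes\ell^2=\Bigl(\bigoplus_jL_j\Bigr)\otimes\ell^2,\qquad R=\bigoplus_j\rho_j^\infty(A_{(j)}).
\]
Then $\|R_i\|\le\|A_i\|$ and $\dim L=\kappa$. If $\Delta_{A-\lambda}\ge c>0$, then Lemma~\ref{lem:basic}(iii), (ii) and (iii) again give $\Delta_{A_{(j)}-\lambda}\ge c$, then $\Delta_{\rho_j^\infty(A_{(j)})-\lambda}\ge c$ for all $j$, then $\Delta_{R-\lambda}\ge c$. Hence $\sigma(R)\subset\sigma(A)\subset V$.

\emph{Step 3: a path of asymptotic intertwiners.} A unitary copy of $A\oplus R$ that is merely close to $A$ would not suffice, since the segment between two commuting tuples need not consist of commuting tuples. We need a continuous family of unitary copies converging to $A$, and we build it from a continuous family of isometries $L\to H$ that intertwine better and better.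

Fix $j$ and apply Theorem~\ref{thm:voic} to $\tau=\bigoplus_{m\ge1}\rho_j^\infty$, obtaining $w$. Let $w_m$ be the restriction of $w$ to the $m$-th copy of $L_j\otimes\ell^2$. The $w_m$ are isometries with mutually orthogonal ranges. For $a\in\mathcal A_j$, the operator $aw_m-w_m\rho_j^\infty(a)$ is the restriction of the compact operator $aw-w(a\oplus\tau(a))$ to the $m$-th copy. Its norm tends to $0$ as $m\to\infty$: unit vectors chosen from different copies form an orthonormal sequence, which tends weakly to $0$ and is mapped by a compact operator to a norm null sequence. Applying this to the $2n$ elements $A_{(j),i}$, $A_{(j),i}^*$ and passing to a subsequence, we get isometries $\phi_{k,j}\colon L_j\otimes\ell^2\to H_j$, $k=0,1,\dots$, with mutually orthogonal ranges and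
\[
\|a\phi_{k,j}-\phi_{k,j}\rho_j^\infty(a)\|\le2^{-k}\qquad(a\in\{A_{(j),i},A_{(j),i}^*:1\le i\le n\}).
\]
The bound does not depend on $j$, so the isometries $\Phi_k=\bigoplus_j\phi_{k,j}\colon L\to H$ satisfy $\|A_i\Phi_k-\Phi_kR_i\|\le2^{-k}$ and $\|A_i^*\Phi_k-\Phi_kR_i^*\|\le2^{-k}$. For $t=k+\theta$, $0\le\theta\le1$, put
\[
\Phi_t=\cos(\tfrac{\pi\theta}2)\,\Phi_k+\sin(\tfrac{\pi\theta}2)\,\Phi_{k+1}.
\]
As $\Phi_k^*\Phi_{k+1}=0$, we have $\Phi_t^*\Phi_t=1$. The map $t\mapsto\Phi_t$ is norm continuous on $[0,\infty)$, and with $\varepsilon_t=2^{1-\lfloor t\rfloor}$ the operators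
\[
F_t=A_i\Phi_t-\Phi_tR_i,\qquad F'_t=\Phi_t^*A_i-R_i\Phi_t^*=(A_i^*\Phi_t-\Phi_tR_i^*)^*
\]
have norm at most $\varepsilon_t$, for each $i$.

\emph{Step 4: $A\simeq A\oplus R$.} If $F_t$ and $F_t'$ were zero, $R$ would be a direct summand of $A$, say $A\cong A'\oplus R$, and the infinite multiplicity of $R$ would give $A\cong A'\oplus R\oplus R\cong A\oplus R$. We write down the unitary that implements this and estimate its defect. Let $s_1,s_2$ be isometries of $\ell^2$ with $s_1s_1^*+s_2s_2^*=1$ and let $S_1=1\otimes s_1$, $S_2=1\otimes s_2$ on $L$; they commute with every $R_i$. Define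
\[
U_t\colon H\oplus L\to H,\qquad U_t(x,y)=(1-\Phi_t\Phi_t^*)x+\Phi_tS_1\Phi_t^*x+\Phi_tS_2y.
\]
It is the identity on $\ker\Phi_t^*$, maps $\Phi_tL$ isometrically onto $\Phi_tS_1L$, and maps $L$ isometrically onto $\Phi_tS_2L$. Since $H=\ker\Phi_t^*\oplus\Phi_tS_1L\oplus\Phi_tS_2L$ orthogonally, $U_t$ is unitary, and it is norm continuous in $t$. Inserting $A_i\Phi_t=\Phi_tR_i+F_t$ and $\Phi_t^*A_i=R_i\Phi_t^*+F_t'$ gives
\begin{align*}
A_i\Phi_t\Phi_t^*-\Phi_t\Phi_t^*A_i&=F_t\Phi_t^*-\Phi_tF_t',\\
A_i\Phi_tS_1\Phi_t^*-\Phi_tS_1\Phi_t^*A_i&=F_tS_1\Phi_t^*-\Phi_tS_1F_t',\\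
A_i\Phi_tS_2-\Phi_tS_2R_i&=F_tS_2.
\end{align*}
Hence $\|A_iU_t-U_t(A_i\oplus R_i)\|\le5\varepsilon_t$, so $U_t(A\oplus R)U_t^*\to A$ in norm as $t\to\infty$. These tuples have spectrum $\sigma(A)\cup\sigma(R)\subset V$. Together with the endpoint $A$ at $t=\infty$ they form a path in $I_V(H)$.

\emph{Step 5: splitting off $\mathbf E$.} The subspace $\Xi=\bigoplus_j\xi_j\otimes\ell^2\subset L$ is closed, $R$-invariant, of dimension $|J|\aleph_0=\kappa$, and $R|_\Xi$ is diagonal with entries $\lambda^{(j)}$. These are joint eigenvalues of $R$, so they lie in $\sigma(R)$, hence in the compact set $\sigma(A)\subset V$. Thus $R|_\Xi$ is a module by Lemma~\ref{lem:basic}(iv), and $R|_\Xi\simeq\mathbf E$ by Lemma~\ref{lem:diag}. The quotient $Y=L/\Xi$ is a module by Lemma~\ref{lem:23}, and $R\simeq\mathbf E\oplus Y$ by Lemma~\ref{lem:moves}(iii). With Step~4, $A\simeq A\oplus\mathbf E\oplus Y$. We know nothing about $Y$, but $\mathbf E\oplus\mathbf E\cong\mathbf E$ makes this irrelevant: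
\[
A\oplus\mathbf E\simeq A\oplus\mathbf E\oplus Y\oplus\mathbf E\cong A\oplus\mathbf E\oplus Y\simeq A.\qedhere
\]
\end{proof}

\section{A Dolbeault--Koszul complex}\label{sec:DK}

In this section $H$ is any Hilbert space and $A$ is any commuting $n$-tuple on $H$; the set $V$ plays no role. We construct a finite complex of Hilbert spaces of $H$-valued forms on a neighborhood $\Omega$ of $\sigma(A)$ whose only cohomology is $H$, with multiplication by $z$ inducing $A$. On a large polydisc $P$, holomorphic functions suffice: $H$ is the quotient of the $H$-valued Bergman space by $\sum_i\operatorname{ran}(z_i-A_i)$, and the Koszul complex of $z-A$ resolves it. But multiplication by $z$ on such a space has every point $p\in P$ in its spectrum when $H\neq0$ (all functions in $\sum_i\operatorname{ran}(z_i-p_i)$ vanish at $p$), so it does not detect $V$, and holomorphic functions cannot be multiplied by cut-off functions. Adding the $\bar\partial$-complex repairs both defects: the total complex can be shrunk from $P$ to $\Omega$, and its terms can be cut.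

\subsection{Forms and multipliers}

Let $\mathbb G=\Lambda[d\bar z_1,\dots,d\bar z_n,e_1,\dots,e_n]$ be the exterior algebra on $2n$ generators, with the monomials $d\bar z_I\wedge e_J$ orthonormal; such a monomial has $d\bar z$-degree $|I|$, $e$-degree $|J|$ and total degree $|I|+|J|$. As before, a generator also denotes the operator of exterior multiplication by it. Let $W\subset\mathbb C^n$ be bounded and open. If $(y_\beta)$ is an orthonormal basis of $H$, then $u\mapsto(\langle u,y_\beta\rangle)_\beta$ identifies the Bochner space $L^2(W;H)$ with the families $(u_\beta)$ in $L^2(W)$ with $\sum\|u_\beta\|^2<\infty$; so $L^2(W;H)=L^2(W)\otimes H$. For forms $u,g$ with coefficients in $L^2(W;H)$, the equation $\bar\partial u=g$, where $\bar\partial=\sum_jd\bar z_j\,\partial_{\bar z_j}$, means $\bar\partial\langle u,y\rangle=\langle g,y\rangle$ in the sense of distributions for all $y\in H$. This relation is local; it is closed under $L^2$ convergence of $u$ and $g$ on compact subsets; and $\bar\partial\bar\partial=0$.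

Let $T^m(W)=T^m(W;H)$ be the space of $u\in L^2(W;H)\otimes\mathbb G$ of total degree $m$ with $\bar\partial u\in L^2$, with norm $(\|u\|^2+\|\bar\partial u\|^2)^{1/2}$, and let $T(W)=\bigoplus_{m=0}^{2n}T^m(W)$. These are Hilbert spaces, isometric to the graph of a closed operator, so $\dim T^m(W)\le\max(\aleph_0,\dim H)$. Since $\bar\partial$ raises the $d\bar z$-degree by one and keeps the $e$-degree, the components of $u\in T^m(W)$ of pure $d\bar z$-degree lie in $T^m(W)$. Since $\bar\partial\bar\partial=0$, the operator $\bar\partial\colon T^m(W)\to T^{m+1}(W)$ is bounded.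

A \emph{multiplier} of parity $p\in\{0,1\}$ on an open set is a smooth function $F$ with values in $L(H\otimes\mathbb G)$ such that $d\bar z_j\,F=(-1)^pF\,d\bar z_j$ for all $j$. Scalar smooth functions are even multipliers. Sums of multipliers of equal parity and products of multipliers are multipliers, and $(\bar\partial F)=\sum_jd\bar z_j\,\partial_{\bar z_j}F$ is a multiplier of the opposite parity.

\begin{lemma}\label{lem:leibniz}
Let $F$ be a multiplier of parity $p$ on a neighborhood of $\overline W$. Then $F$ acts boundedly on $T(W)$, and $\bar\partial(Fu)=(\bar\partial F)u+(-1)^pF\,\bar\partial u$ for $u\in T(W)$.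
\end{lemma}

\begin{proof}
For smooth $u$ the product rule gives $\bar\partial(Fu)=\sum_jd\bar z_j(\partial_{\bar z_j}F)u+\sum_jd\bar z_jF\,\partial_{\bar z_j}u$, and moving $d\bar z_j$ past $F$ in the second sum gives the formula. For $u\in T(W)$ let $u_\epsilon$ be the convolution of $u$ with a smooth approximate identity supported in the ball of radius $\epsilon$. On compact subsets of $W$, $u_\epsilon$ is smooth for small $\epsilon$, $u_\epsilon\to u$ and $\bar\partial u_\epsilon=(\bar\partial u)_\epsilon\to\bar\partial u$ in $L^2$. The formula passes to the limit because $\bar\partial$ is closed. Boundedness follows since $F$ and $(\bar\partial F)$ are bounded on the compact set $\overline W$.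
\end{proof}

\begin{lemma}\label{lem:multspec}
Let $f=(f_1,\dots,f_n)$ be smooth scalar functions near $\overline W$. The commuting tuple of multiplications by $f_i$ on $T^m(W)$ has spectrum in $f(\overline W)$.
\end{lemma}

\begin{proof}
For $\lambda\notin f(\overline W)$ the functions $b_i=\overline{(f_i-\lambda_i)}/|f-\lambda|^2$ are smooth near $\overline W$ and $\sum_i(f_i-\lambda_i)b_i=1$. Apply Lemmas~\ref{lem:leibniz} and~\ref{lem:bezout}.
\end{proof}

Let $\delta(z)=\sum_i(z_i-A_i)\otimes e_i$. This is an odd multiplier on $\mathbb C^n$ of total degree $1$, with $\delta^2=0$ and $(\bar\partial\delta)=0$. By Lemma~\ref{lem:leibniz}, $\bar\partial\circ\delta+\delta\circ\bar\partial=0$ on $T(W)$, so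
\[
d=\bar\partial+\delta\colon T^m(W)\to T^{m+1}(W)
\]
is bounded and $d^2=0$. Multiplication by $z_i$ commutes with $d$. We write $\mathcal Z^m$, $\mathcal B^m$ for the kernel and the image of $d$ in degree $m$ and $\mathcal H^m=\mathcal Z^m/\mathcal B^m$. For $n=1$ the complex is $T^0\to T^1\to T^2$ with
\[
du=\partial_{\bar z}u\,d\bar z+(z-A)u\,e,\qquad d(f\,d\bar z+g\,e)=\bigl(\partial_{\bar z}g-(z-A)f\bigr)\,d\bar z\wedge e.
\]

\subsection{The complex is concentrated near the spectrum}

\begin{lemma}\label{lem:homotopy}
There is an odd multiplier $h'$ on $\mathbb C^n\setminus\sigma(A)$, of total degree $-1$, such that $dh'+h'd=1$ on $T(W)$ whenever $\overline W\cap\sigma(A)=\emptyset$. In particular $T(W)$ is exact for such $W$.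
\end{lemma}

\begin{proof}
For $z\notin\sigma(A)$ the tuple $z-A$ is invertible, since $D_{z-A}=-D_{A-z}$. By Lemma~\ref{lem:laplace}, $h_0(z)=\Delta_{z-A}^{-1}D_{z-A}^*$ on $H\otimes\Lambda$ satisfies $D_{z-A}h_0+h_0D_{z-A}=1$. It lowers the $e$-degree by one, and it is smooth in $z$ because $\Delta_{z-A}$ is a polynomial in $z,\bar z$ with invertible values. For $\xi\in H\otimes\Lambda$ we have $\delta(z)(d\bar z_I\wedge\xi)=(-1)^{|I|}d\bar z_I\wedge D_{z-A}\xi$. Define
\[
h(z)(d\bar z_I\wedge\xi)=(-1)^{|I|}d\bar z_I\wedge h_0(z)\xi.
\]
The two signs cancel in $\delta h+h\delta$, which therefore equals $1$; and $h$ anticommutes with each $d\bar z_j$, because multiplication by $d\bar z_j$ changes $|I|$ by one or gives zero. So $h$ is an odd multiplier. It contracts $\delta$ but not yet $d$: by Lemma~\ref{lem:leibniz}, $\bar\partial\circ h+h\circ\bar\partial$ is multiplication by $N=(\bar\partial h)$, so $dh+hd=1+N$ on $T(W)$. The even multiplier $N$ has total degree $0$ and raises the $d\bar z$-degree by one. Hence $N^{n+1}=0$, and $(1+N)^{-1}=\sum_{k=0}^n(-N)^k$ is an even multiplier of total degree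 $0$. As $d^2=0$, the operator $dh+hd$ commutes with $d$, and so does its inverse. Therefore $h'=h(1+N)^{-1}$ satisfies $dh'+h'd=(dh+hd)(1+N)^{-1}=1$.
\end{proof}

For $n=1$, $h_0(z)$ sends $x\,e$ to $((z-A)^*(z-A))^{-1}(z-A)^*x=(z-A)^{-1}x$; it is the resolvent, and $N=0$. For $n\ge2$ the correction is needed: if $H=\mathbb C$ and $A=0$, then $h_0=|z|^{-2}\sum_i\bar z_i\iota_i$, and $\partial_{\bar z_2}(\bar z_1/|z|^2)=-\bar z_1z_2/|z|^4\ne0$.

From now on $\Omega$ is a nonempty bounded open set containing $\sigma(A)$, and $P=\{|z_i|<M\text{ for all }i\}$ is a polydisc with $\overline\Omega\subset P$ and $M>\max_i\|A_i\|$.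

\begin{lemma}\label{lem:shrink}
The restriction map $\operatorname{res}\colon T(P)\to T(\Omega)$ induces isomorphisms in cohomology.
\end{lemma}

\begin{proof}
An inverse must extend forms from $\Omega$ to $P$, so we look for a compactly supported multiplier that commutes with $d$ and is homotopic to $1$. Choose $\chi\in C_c^\infty(\Omega)$ equal to $1$ on an open set $O\supset\sigma(A)$, and let $\psi=1-\chi$. Then $h_\psi=\psi h'$ and $\theta=\chi+(\bar\partial\chi)h'$, where $\psi h'$ and $(\bar\partial\chi)h'$ are taken to be $0$ on $O$, are multipliers on $\mathbb C^n$ of total degrees $-1$ and $0$, and $\theta$ is supported in $\operatorname{supp}\chi$. For $W=\Omega$ and $W=P$ we claim that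
\begin{equation}\label{eq:theta}
1-\theta=dh_\psi+h_\psi d\quad\text{on }T(W).
\end{equation}
This can be checked locally. On $W\cap O$ both sides vanish. On an open subset of $W$ whose closure misses $\sigma(A)$, Lemmas~\ref{lem:leibniz} and~\ref{lem:homotopy} give
\[
d(\psi h'u)+\psi h'du=(\bar\partial\psi)h'u+\psi(dh'+h'd)u=-(\bar\partial\chi)h'u+(1-\chi)u=(1-\theta)u.
\]
By \eqref{eq:theta}, $\theta$ commutes with $d$ and induces the identity in cohomology. Let $\tilde\theta u$ be the extension of $\theta u$ by zero from $\Omega$ to $P$. As $\theta u$ vanishes off the compact set $\operatorname{supp}\chi\subset\Omega$, extension by zero commutes with $\bar\partial$ and $d$, so $\tilde\theta\colon T(\Omega)\to T(P)$ is a chain map. Now $\operatorname{res}\circ\,\tilde\theta=\theta$ on $T(\Omega)$ and $\tilde\theta\circ\operatorname{res}=\theta$ on $T(P)$.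
\end{proof}

\subsection{Cohomology on the polydisc}

We first remove the $d\bar z$-variables and then the $e$-variables, one at a time. The first step uses H\"ormander's $L^2$ theorem, applied to the polydisc, which is convex and hence pseudoconvex.

\begin{theorem}[{H\"ormander \cite[Theorem~4.4.2]{Hor}, with weight $0$}]\label{thm:hor}
Let $P\subset\mathbb C^n$ be bounded, open and pseudoconvex. Every $\bar\partial$-closed scalar form $g\in L^2_{(0,q)}(P)$, $q\ge1$, equals $\bar\partial v$ for some $v\in L^2_{(0,q-1)}(P)$ with $\|v\|\le C_P\|g\|$.
\end{theorem}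

Let $L^2_a(P;H)$ be the space of square-integrable holomorphic functions $P\to H$ and let $\mathcal O^m=L^2_a(P;H)\otimes\Lambda^m\subset T^m(P)$. On $\mathcal O=\bigoplus_m\mathcal O^m$ we have $d=\delta$, so $\mathcal O$ is a subcomplex, the Koszul complex of the maps $z_i-A_i$ on $L^2_a(P;H)$.

\begin{lemma}\label{lem:dolb}
The inclusion $\mathcal O\subset T(P)$ induces isomorphisms in cohomology.
\end{lemma}

\begin{proof}
Let $u\in T^m(P)$ have pure $d\bar z$-degree $q$ and $\bar\partial u=0$. Expand $u=\sum_{\beta,J}u_{\beta,J}\,y_\beta\wedge e_J$ with scalar $(0,q)$-forms $u_{\beta,J}$; they are $\bar\partial$-closed, and $\sum\|u_{\beta,J}\|^2=\|u\|^2$. If $q\ge1$, solve $\bar\partial v_{\beta,J}=u_{\beta,J}$ by Theorem~\ref{thm:hor}. The series $v=\sum v_{\beta,J}\,y_\beta\wedge e_J$ converges in $L^2$, and $\bar\partial v=u$ since $\bar\partial$ is closed; so $v\in T^{m-1}(P)$ has $d\bar z$-degree $q-1$. If $q=0$, the $u_{\beta,J}$ are holomorphic functions, and the mean value inequality $\sup_Q|g|^2\le C_Q\|g\|^2$ for holomorphic $g$ and compact $Q\subset P$ shows that the series converges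 uniformly on compact sets; so $u\in\mathcal O^m$.

\emph{Claim: if $u\in T^m(P)$ and $du\in\mathcal O$, there is $v\in T^{m-1}(P)$ with $u-dv\in\mathcal O$.} Let $q$ be the highest $d\bar z$-degree occurring in $u$, with component $u_q$. The component of $du$ of $d\bar z$-degree $q+1$ is $\bar\partial u_q$, and it vanishes because $du$ has $d\bar z$-degree $0$. If $q=0$, then $u=u_0\in\mathcal O$. If $q\ge1$, write $u_q=\bar\partial v$ as above; then $u-dv=(u-u_q)-\delta v$ has $d\bar z$-degrees at most $q-1$ and $d(u-dv)=du$. Repeat until $q=0$.

The claim with $du=0$ gives surjectivity in cohomology. If $w\in\mathcal O$ and $w=du$ with $u\in T(P)$, the claim gives $u'=u-dv\in\mathcal O$ with $\delta u'=du'=w$, which is injectivity.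
\end{proof}

For commuting linear maps $a_1,\dots,a_n$ on a vector space $X$, let $\operatorname{Kos}(a_1,\dots,a_n;X)$ be the Koszul complex $X\otimes\Lambda$ with differential $D=\sum_ia_i\otimes e_i$.

\begin{lemma}\label{lem:koszul}
If $a_1$ is injective, then for all $m$
\[
\mathcal H^m\bigl(\operatorname{Kos}(a_1,\dots,a_n;X)\bigr)\cong\mathcal H^{m-1}\bigl(\operatorname{Kos}(a_2,\dots,a_n;X/a_1X)\bigr),
\]
and the class of $x\,e_1\wedge\dots\wedge e_n$ corresponds to the class of $\bar x\,e_2\wedge\dots\wedge e_n$, where $\bar x=x+a_1X$.
\end{lemma}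

\begin{proof}
Write $u=u_0+e_1\wedge u_1$ with $u_0,u_1$ free of $e_1$, and let $D'=\sum_{i\ge2}a_i\otimes e_i$. Then $Du=D'u_0+e_1\wedge(a_1u_0-D'u_1)$. The surjection $u\mapsto\bar u_1$ (reduction of coefficients modulo $a_1X$) sends $Du$ to $-D'\bar u_1$, so it is a chain map onto the second complex with the differential $-D'$, which has the same cohomology. Its kernel consists of the elements $u=u_0+e_1\wedge a_1w$ with $u_0,w$ free of $e_1$. If such $u$ has $Du=0$, then $a_1u_0=D'a_1w=a_1D'w$, so $u_0=D'w$ by injectivity and $u=Dw$, with $w$ in the kernel. Thus the kernel is exact, and the long exact sequence gives the result.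
\end{proof}

To iterate this we identify the quotients. For $0\le k\le n$ let $P_k$ be the polydisc of radius $M$ in the variables $z_{k+1},\dots,z_n$ and $X_k=L^2_a(P_k;H)$, with $X_n=H$. Fix $\max_i\|A_i\|<r<r'<M$. For $f\in X_{k-1}$, written as $f(z_k,z')$ with $z'\in P_k$, the analog of ``evaluation at $z_k=A_k$'' is
\[
(\varepsilon_kf)(z')=\frac1{2\pi i}\oint_{|\zeta|=r'}(\zeta-A_k)^{-1}f(\zeta,z')\,d\zeta.
\]

\begin{lemma}\label{lem:division}
The map $\varepsilon_k$ sends $X_{k-1}$ to $X_k$, intertwines the maps $z_l-A_l$ for $l>k$, fixes the functions independent of $z_k$, and the sequence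
$0\to X_{k-1}\xrightarrow{z_k-A_k}X_{k-1}\xrightarrow{\varepsilon_k}X_k\to0$ is exact.
\end{lemma}

\begin{proof}
For $|\zeta|\le r'$, $f(\zeta,z')$ is the mean of $f(\cdot,z')$ over the disc of radius $M-r'$ about $\zeta$. The Cauchy--Schwarz inequality and integration over $z'$ give the slice bound $\|f(\zeta,\cdot)\|_{X_k}\le C\|f\|$. Hence $\varepsilon_kf$, which is holomorphic in $z'$, lies in $X_k$. The operators $z_l-A_l$, $l>k$, commute with $(\zeta-A_k)^{-1}$ and with the integral. A function $g\in X_k$, viewed as a function on $P_{k-1}$, lies in $X_{k-1}$, and $\varepsilon_kg=g$ because $\frac1{2\pi i}\oint(\zeta-A_k)^{-1}d\zeta=1$, as the Neumann series shows. This gives surjectivity. If $(z_k-A_k)f=0$, then $f=0$ on the nonempty open set $\|A_k\|<|z_k|<M$, so $f=0$ by the identity theorem. Also $\varepsilon_k(z_k-A_k)f=\frac1{2\pi i}\oint f(\zeta,\cdot)\,d\zeta=0$ by Cauchy's theorem.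

Let $\varepsilon_kf=0$. For $|z_k|<r'$ put
\[
g(z_k,z')=\frac1{2\pi i}\oint_{|\zeta|=r'}(\zeta-z_k)^{-1}(\zeta-A_k)^{-1}f(\zeta,z')\,d\zeta.
\]
Writing $z_k-A_k=(\zeta-A_k)-(\zeta-z_k)$ and using Cauchy's formula gives $(z_k-A_k)g=f-\varepsilon_kf=f$. So $g=(z_k-A_k)^{-1}f$ for $\|A_k\|<|z_k|<r'$, and this formula extends $g$ holomorphically to $P_{k-1}$ with $(z_k-A_k)g=f$. On $|z_k|\ge r$ we have $\|g\|\le(r-\|A_k\|)^{-1}\|f\|$ pointwise. On $|z_k|\le r$ the integral formula and the slice bound give $\|g(z_k,\cdot)\|_{X_k}\le r'(r'-r)^{-1}(r'-\|A_k\|)^{-1}C\|f\|$. Hence $g\in X_{k-1}$.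
\end{proof}

\subsection{The resolution of $A$}

For $x\in H$ let $\omega(x)$ be the constant form $x\,e_1\wedge\dots\wedge e_n$. Both $\bar\partial$ and $\delta$ annihilate it, so $\omega(x)\in\mathcal Z^n$.

\begin{proposition}\label{prop:resolution}
Let $\Omega$ be a nonempty bounded open set containing $\sigma(A)$. In the complex $T(\Omega)$, all $\mathcal Z^m$ and $\mathcal B^m$ are closed and invariant under multiplication by $z$; $\mathcal Z^m=\mathcal B^m$ for $m\ne n$; and the map $\bar\omega\colon H\to\mathcal Z^n/\mathcal B^n$ induced by $\omega$ is a similarity between $A$ and multiplication by $z$.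
\end{proposition}

\begin{proof}
By Lemma~\ref{lem:division}, $z_k-A_k$ is injective on $X_{k-1}$ and $\varepsilon_k$ identifies $X_{k-1}/(z_k-A_k)X_{k-1}$ with $X_k$, compatibly with $z_l-A_l$ for $l>k$. Applying Lemma~\ref{lem:koszul} $n$ times, starting from $\mathcal O=\operatorname{Kos}(z_1-A_1,\dots,z_n-A_n;X_0)$, we arrive at the space $X_n=H$ placed in degree $0$. So $\mathcal H^m(\mathcal O)=0$ for $m\ne n$, and $f\,e_1\wedge\dots\wedge e_n\mapsto\varepsilon_n\cdots\varepsilon_1f$ induces a bijection $\mathcal H^n(\mathcal O)\to H$ that sends the class of $\omega(x)$ to $x$. By Lemmas~\ref{lem:dolb} and~\ref{lem:shrink}, and since restriction sends constants to constants, $\mathcal H^m(T(\Omega))=0$ for $m\ne n$ and $\bar\omega$ is a linear bijection.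

So far the statement is algebraic; it remains to show that $\mathcal B^n$ is closed. The kernels $\mathcal Z^m$ are closed because $d$ is bounded, and $\omega$ is bounded because $\|\omega(x)\|^2=\operatorname{vol}(\Omega)\|x\|^2$. The map
\[
T^{n-1}(\Omega)/\mathcal Z^{n-1}\oplus H\to\mathcal Z^n,\qquad([v],x)\mapsto dv+\omega(x),
\]
is bounded, and it is bijective because $\bar\omega$ is. By the open mapping theorem it is a homeomorphism, so the image $\mathcal B^n$ of the first summand is closed. Then $\mathcal Z^n/\mathcal B^n$ is a Hilbert space and the bounded bijection $\bar\omega$ has a bounded inverse. Invariance under $z$ holds because $z_i$ commutes with $d$. Finally, with $e_{\hat\imath}$ the product of all $e_j$, $j\ne i$, in increasing order,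
\[
d(x\,e_{\hat\imath})=(z_i-A_i)x\,e_i\wedge e_{\hat\imath}=(-1)^{i-1}\bigl(z_i\,\omega(x)-\omega(A_ix)\bigr),
\]
so $z_i\bar\omega(x)=\bar\omega(A_ix)$.
\end{proof}

\section{Cutting the spaces of forms}\label{sec:cut}

Let $V$ be connected, let $\dim H=\kappa$ be infinite, and let $\lambda_0$, $\mathbf E$ and the classes $[\,\cdot\,]$ be as in Section~\ref{sec:mod}. Let $\Omega$ be a nonempty open set with $\overline\Omega$ compact and contained in $V$. For open $W\subset\Omega$, the space $T^m(W)$ with multiplication by $z$ is a module of dimension at most $\kappa$, by Lemma~\ref{lem:multspec}; it does not depend on any tuple on $H$. In Section~\ref{sec:model} two pieces were enough. In general we cut by hyperplanes until the pieces are small enough to be contracted linearly. Choose $\eta>0$ such that the closed balls $\overline B(p,\eta)$, $p\in\overline\Omega$, lie in $V$.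

\begin{lemma}\label{lem:small}
If $W\subset\Omega$ is open and $\operatorname{diam}W<\eta$, then $[T^m(W)]=0$.
\end{lemma}

\begin{proof}
For $W=\emptyset$ the space is $0$. Otherwise pick $p\in W$. Multiplication by $(1-s)z+sp$, $0\le s\le1$, is a path of commuting tuples, affine in $s$, from $z$ to the scalar $p$. The map $z\mapsto(1-s)z+sp$ sends $\overline W$ into the convex set $\overline B(p,\eta)\subset V$, so the path lies in $I_V$ by Lemma~\ref{lem:multspec}. A path in $V$ joins the scalar $p$ to $\lambda_0$; here connectedness of $V$ is used.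
\end{proof}

\begin{lemma}[Mayer--Vietoris]\label{lem:MV}
Let $W\subset\Omega$ be open, let $x$ be a real coordinate on $\mathbb C^n=\mathbb R^{2n}$, let $a<b$, and put $W_1=W\cap\{x<b\}$, $W_2=W\cap\{x>a\}$. The sequence of modules
\[
0\to T^m(W)\to T^m(W_1)\oplus T^m(W_2)\to T^m(W_1\cap W_2)\to0,
\]
with maps $u\mapsto(u|_{W_1},u|_{W_2})$ and $(v,w)\mapsto v|_{W_1\cap W_2}-w|_{W_1\cap W_2}$, is exact. Hence
\[
[T^m(W_1)]+[T^m(W_2)]=[T^m(W)]+[T^m(W_1\cap W_2)].
\]
\end{lemma}

\begin{proof}
As $W=W_1\cup W_2$, the first map is injective, and a pair $(v,w)$ that agrees on the overlap defines an $L^2$ form $u$ on $W$; since $\bar\partial$ is local, $\bar\partial u$ is the $L^2$ form given by $\bar\partial v$ on $W_1$ and $\bar\partial w$ on $W_2$. For surjectivity take a smooth function $\vartheta$ of $x$ and $\epsilon>0$ with $\vartheta=0$ for $x<a+\epsilon$ and $\vartheta=1$ for $x>b-\epsilon$. Let $u\in T^m(W_1\cap W_2)$. Then $\vartheta u\in T^m(W_1\cap W_2)$ by Lemma~\ref{lem:leibniz}. The set $W_1$ is the union of the open sets $W_1\cap W_2$ and $W_1\cap\{x<a+\epsilon\}$, and $\vartheta u$ vanishes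 on their intersection, so by the gluing just described its extension $v$ by zero lies in $T^m(W_1)$. In the same way $W_2$ is the union of $W_1\cap W_2$ and $W_2\cap\{x>b-\epsilon\}$, and the extension $w$ of $-(1-\vartheta)u$ by zero lies in $T^m(W_2)$. On $W_1\cap W_2$ we have $v-w=u$. The last formula is \eqref{eq:add}.
\end{proof}

\begin{proposition}\label{prop:cut}
$[T^m(W)]=0$ for every open $W\subset\Omega$ and every $m$.
\end{proposition}

\begin{proof}
Let $x_1,\dots,x_{2n}$ be the real coordinates and fix $\ell>0$ with $\sqrt{2n}\,\ell<\eta$. Call $W$ \emph{thin in $x_l$} if $x_l(W)$ lies in an interval of length at most $\ell$. Let $(\mathrm P_k)$ be the statement that $[T^m(W)]=0$ for all open $W\subset\Omega$ that are thin in $x_l$ for every $l>k$. A set that is thin in all coordinates has diameter at most $\sqrt{2n}\,\ell$, so $(\mathrm P_0)$ follows from Lemma~\ref{lem:small}, and $(\mathrm P_{2n})$ is the proposition.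

Assume $(\mathrm P_{k-1})$. A set $W$ as in $(\mathrm P_k)$ is bounded, so $x_k(W)\subset(t,t+(r+1)\ell/2)$ for some real $t$ and some integer $r\ge1$. We use induction on $r$, for all such $W$ and $t$. If $r=1$, then $W$ is thin in $x_k$ and $(\mathrm P_{k-1})$ applies. If $r\ge2$, use Lemma~\ref{lem:MV} with $x=x_k$, $a=t+\ell/2$, $b=t+\ell$. The sets $W_1$ and $W_1\cap W_2$ have $x_k\in(t,t+\ell)$, so $(\mathrm P_{k-1})$ applies to them. The set $W_2$ has $x_k\in(a,a+r\ell/2)$, which is the case $r-1$. Hence $0+0=[T^m(W)]+0$.
\end{proof}

\section{Proof of Theorems \ref{thm:conn} and \ref{thm:conj}}\label{sec:proof}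

The finite-dimensional case is Proposition~\ref{prop:findim}. Let $\dim H=\kappa$ be infinite, $\lambda_0\in V$ and $A\in I_V(H)$. A small neighborhood $\Omega$ of the compact set $\sigma(A)\cup\{\lambda_0\}\subset V$ is nonempty and has compact closure in $V$. Let $T^m=T^m(\Omega)$, with $\mathcal Z^m,\mathcal B^m$ as in Proposition~\ref{prop:resolution}, all carrying multiplication by $z$ and all of dimension at most $\kappa$. By Proposition~\ref{prop:cut}, $[T^m]=0$. We break the complex into short exact sequences and move toward degree $n$ from both ends, so that at each step only one class is unknown.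

\emph{From below.} For $m<n$ we have $\mathcal Z^m=\mathcal B^m$, so $0\to\mathcal B^m\to T^m\xrightarrow{d}\mathcal B^{m+1}\to0$ is an exact sequence of Hilbert spaces, and $\mathcal B^0=0$. If $\mathcal B^m$ is a module with $[\mathcal B^m]=0$, then $\mathcal B^{m+1}$ is a module by Lemma~\ref{lem:23}, and $0=[T^m]=[\mathcal B^m]+[\mathcal B^{m+1}]=[\mathcal B^{m+1}]$. By induction $\mathcal B^n$ is a module with $[\mathcal B^n]=0$.

\emph{From above.} For $n\le m<2n$ we have $\mathcal B^{m+1}=\mathcal Z^{m+1}$, so $0\to\mathcal Z^m\to T^m\xrightarrow{d}\mathcal Z^{m+1}\to0$ is exact, and $\mathcal Z^{2n}=T^{2n}$. If $\mathcal Z^{m+1}$ is a module with $[\mathcal Z^{m+1}]=0$, then $\mathcal Z^m$ is a module by Lemma~\ref{lem:23}, and $0=[T^m]=[\mathcal Z^m]+[\mathcal Z^{m+1}]=[\mathcal Z^m]$. By descending induction $\mathcal Z^n$ is a module with $[\mathcal Z^n]=0$.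

\emph{In degree $n$.} The sequence $0\to\mathcal B^n\to\mathcal Z^n\to\mathcal Z^n/\mathcal B^n\to0$ is exact and the quotient is similar to $(H,A)$. So $0=[\mathcal Z^n]=[\mathcal B^n]+[A]=[A]$, that is, $A\oplus\mathbf E\simeq\mathbf E$.

With Proposition~\ref{prop:absorb}, $A\simeq A\oplus\mathbf E\simeq\mathbf E$, so $A$ is joined in $I_V(H)$ to the scalar tuple $\lambda_0$. As $A$ was arbitrary, $I_V(H)$ is arcwise connected. This proves Theorem~\ref{thm:conn}. A commuting tuple is invertible if and only if $0\notin\sigma(A)$, so Theorem~\ref{thm:conj} is the case $V=\mathbb C^n\setminus\{0\}$. \qed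

\section{Arc components for an arbitrary open set}\label{sec:class}

We prove Theorem~\ref{thm:class}. The complex of Section~\ref{sec:DK} splits when $\Omega$ is a disjoint union, and this splitting produces the spectral subspaces.

Let $H$ be arbitrary and $A\in I_V(H)$. Choose a nonempty open $\Omega\supset\sigma(A)$ with $\overline\Omega$ compact in $V$, and put $\Omega_\alpha=\Omega\cap V_\alpha$. The $V_\alpha$ are disjoint open sets covering the compact set $\overline\Omega$, so only finitely many $\Omega_\alpha$ are nonempty. Each $V_\alpha$ is closed in $V$ and $\overline{\Omega_\alpha}\subset\overline\Omega\subset V$, so $\overline{\Omega_\alpha}\subset V_\alpha$. Restriction gives an orthogonal decomposition $T(\Omega)=\bigoplus_\alpha T(\Omega_\alpha)$ of complexes with $z$-action. Kernels and images split accordingly, so by Proposition~\ref{prop:resolution} each $T(\Omega_\alpha)$ has closed images $\mathcal B^m_\alpha$ and kernels $\mathcal Z^m_\alpha=\mathcal B^m_\alpha$ for $m\ne n$. Write $\mathcal H^n_\alpha=\mathcal Z^n_\alpha/\mathcal B^n_\alpha$.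

\medskip\noindent\textbf{Existence.} Put $H_\alpha=\bar\omega^{-1}(\mathcal H^n_\alpha)$. Since $\bar\omega$ is a similarity onto $\bigoplus_\alpha\mathcal H_\alpha^n$, the $H_\alpha$ are closed and $A$-invariant, $H=\bigoplus_\alpha H_\alpha$, and $A|_{H_\alpha}$ is similar to $z$ on $\mathcal H^n_\alpha$. By Lemma~\ref{lem:multspec}, $z$ on $T^m(\Omega_\alpha)$ has spectrum in $\overline{\Omega_\alpha}\subset V_\alpha$. The three families of exact sequences in Section~\ref{sec:proof} exist for $T(\Omega_\alpha)$, and Lemma~\ref{lem:23} with $V_\alpha$ in place of $V$ shows in turn that $z$ has spectrum in $V_\alpha$ on $\mathcal B^1_\alpha,\dots,\mathcal B^n_\alpha$, on $\mathcal Z^{2n}_\alpha,\dots,\mathcal Z^n_\alpha$, and on $\mathcal H^n_\alpha$. Hence $\sigma(A|_{H_\alpha})\subset V_\alpha$.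

\medskip\noindent\textbf{Uniqueness.}

\begin{lemma}\label{lem:nohom}
Let $f\colon X\to Y$ be a bounded intertwiner of commuting tuples on Hilbert spaces with $\sigma(X)\subset V_\alpha$, $\sigma(Y)\subset V_{\alpha'}$ and $\alpha\ne\alpha'$. Then $f=0$.
\end{lemma}

\begin{proof}
Choose a nonempty open $\Omega'\supset\sigma(X)\cup\sigma(Y)$ with compact closure in $V_\alpha\cup V_{\alpha'}$, and let $\Omega'_\alpha=\Omega'\cap V_\alpha$, $\Omega'_{\alpha'}=\Omega'\cap V_{\alpha'}$. Applying $f$ to coefficients gives a map $f_*\colon T(\Omega';X)\to T(\Omega';Y)$. It commutes with $\bar\partial$ because $\langle fu,y\rangle=\langle u,f^*y\rangle$, it commutes with $\delta$ because $f$ intertwines, it respects the splitting over $\Omega'_\alpha$ and $\Omega'_{\alpha'}$, and $f_*\omega_X=\omega_Yf$. The closure of $\Omega'_{\alpha'}$ lies in $V_{\alpha'}$ and misses $\sigma(X)$, and the closure of $\Omega'_\alpha$ misses $\sigma(Y)$. By Lemma~\ref{lem:homotopy}, $T(\Omega'_{\alpha'};X)$ and $T(\Omega'_\alpha;Y)$ are exact. So on each summand the source or the target of $f_*$ has zero cohomology, and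 $f_*$ induces $0$. Hence $\bar\omega_Yf=0$, and $\bar\omega_Y$ is injective by Proposition~\ref{prop:resolution}.
\end{proof}

Let $H=\bigoplus_\alpha H'_\alpha$ be another decomposition as in the theorem. The projection of $H$ onto $H_{\alpha'}$ along the other $H_\alpha$ is bounded, by the open mapping theorem for a finite direct sum of closed subspaces, and it intertwines $A$. Its restriction to $H'_\alpha$ vanishes for $\alpha\ne\alpha'$ by Lemma~\ref{lem:nohom}. So $H'_\alpha\subset H_\alpha$ for all $\alpha$, and since both families have direct sum $H$, they are equal.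

\medskip\noindent\textbf{Local constancy of $\nu$.} The point is that the Hilbert spaces $T^m(\Omega_\alpha)$ do not depend on the tuple, while the differential depends on it continuously. Fix $A^0\in I_V(H)$, choose $\Omega$ as above for $A^0$, and let $M>\max_i\|A^0_i\|$. We first show that $\sigma(A)\subset\Omega$ for $A$ in a neighborhood $\mathcal U$ of $A^0$ in $I_V(H)$. The set $Q=\{|\lambda_i|\le M\text{ for all }i\}\setminus\Omega$ is compact and misses $\sigma(A^0)$, so the continuous function $\lambda\mapsto\Delta_{A^0-\lambda}^{-1}$ is bounded on $Q$, and $\Delta_{A^0-\lambda}\ge c>0$ there. We have $\|D_{A-\lambda}-D_{A^0-\lambda}\|\le\sum_i\|A_i-A_i^0\|$, and $\|D_{A^0-\lambda}\|$ is bounded on $Q$, so $\Delta_{A-\lambda}\ge c/2$ on $Q$ for $A$ near $A^0$. If also $\max_i\|A_i\|<M$, then points with some $|\lambda_i|>M$ are outside $\sigma(A)$ by Lemma~\ref{lem:bezout}. This gives $\mathcal U$.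

For $A\in\mathcal U$ the existence part applies with the same $\Omega$. A bounded invertible map between Hilbert spaces has a unitary polar part, so it preserves dimension; hence $\nu_\alpha(A)=\dim\mathcal H^n_\alpha$, computed with the differential $d_A=\bar\partial+\delta_A$, and $\nu_\alpha(A)=0$ if $\Omega_\alpha=\emptyset$. The difference $d_A-d_{A'}=\sum_i(A'_i-A_i)\otimes e_i$ is a constant odd multiplier, so its norm on $T(\Omega_\alpha)$ is at most $\sum_i\|A_i-A_i'\|$ by Lemma~\ref{lem:leibniz}.

Fix one of the finitely many $\alpha$ with $\Omega_\alpha\ne\emptyset$. We realize the cohomology as the kernel of a surjective operator. Let $T^+$ be the sum of the $T^m(\Omega_\alpha)$ with $m\equiv n\pmod2$ and $T^-$ the sum of the others, and let $G_A=d_A+d_A^*\colon T^+\to T^-$, with adjoints taken in $T(\Omega_\alpha)$. Apply Lemma~\ref{lem:hodge} to $D=d_A$, which has closed range; here $\mathcal N=\mathcal Z^n_\alpha\ominus\mathcal B^n_\alpha\subset T^+$, and $\dim\mathcal N=\nu_\alpha(A)$. Since $d_A^2=0$, the ranges of $d_A$ and $d_A^*$ are orthogonal, so $\ker G_A=\ker d_A\cap\ker d_A^*\cap T^+=\mathcal N$.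 The adjoint $G_A^*$ is $d_A+d_A^*$ on $T^-$, and for $x\in T^-$, which is orthogonal to $\mathcal N$,
\[
\langle G_AG_A^*x,x\rangle=\|d_Ax\|^2+\|d_A^*x\|^2\ge c_A\|x\|^2.
\]
So $G_AG_A^*$ is invertible, and $E_A=1-G_A^*(G_AG_A^*)^{-1}G_A$ is the orthogonal projection onto $\ker G_A$: the subtracted operator is a self-adjoint idempotent with kernel $\ker G_A$. The projection $E_A$ depends norm-continuously on $A\in\mathcal U$. If $E,E'$ are orthogonal projections with $\|E-E'\|<1$, then $\|Ex\|\ge(1-\|E-E'\|)\|x\|$ for $x\in\operatorname{ran}E'$, so $E$ maps $\operatorname{ran}E'$ isomorphically onto a closed subspace of $\operatorname{ran}E$; thus $\dim\operatorname{ran}E'\le\dim\operatorname{ran}E$, and equality holds by symmetry. Hence $\nu_\alpha$ is constant near $A^0$. As finitely many $\alpha$ are involved, $\nu$ is locally constant, and therefore constant along paths.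

\medskip\noindent\textbf{Equal $\nu$ implies joined.} Fix $\lambda_\alpha\in V_\alpha$ for each $\alpha$, and let $\nu(A)=\nu(A')=\nu$. The finite direct sum $H=\bigoplus_\alpha H_\alpha$ makes $A$ similar to the orthogonal sum of the $A|_{H_\alpha}\in I_{V_\alpha}(H_\alpha)$. By Theorem~\ref{thm:conn} for the connected open set $V_\alpha$, the tuple $A|_{H_\alpha}$ is joined in $I_{V_\alpha}(H_\alpha)\subset I_V(H_\alpha)$ to the scalar $\lambda_\alpha$. By Lemma~\ref{lem:moves}, $A\simeq\bigoplus_\alpha\lambda_\alpha1_{K_\alpha}$ on an orthogonal sum with $\dim K_\alpha=\nu_\alpha$. This module depends, up to unitary equivalence, only on $\nu$, so $A\simeq A'$, and $A$ and $A'$ are joined in $I_V(H)$ by Lemma~\ref{lem:moves}(i).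

\medskip\noindent\textbf{Conclusion.} If $\nu$ is finitely supported with $\sum_\alpha\nu_\alpha=\dim H$, write $H$ as an orthogonal sum of subspaces $K_\alpha$ of dimension $\nu_\alpha$; the tuple $\bigoplus_\alpha\lambda_\alpha1_{K_\alpha}$ lies in $I_V(H)$ and has dimension function $\nu$ by uniqueness. Conversely every $\nu(A)$ has this form, since $H$ is isomorphic to the orthogonal sum of the $H_\alpha$. The arc components are therefore exactly the level sets of the locally constant function $\nu$; they are open and correspond bijectively to these functions. If $V$ has one component, there is one such function. If $H\ne0$ and $V$ has two distinct components $V_\alpha$ and $V_{\alpha'}$, the functions supported at $\alpha$ and at $\alpha'$ with value $\dim H$ are different, so $I_V(H)$ is not arcwise connected. This proves Theorem~\ref{thm:class}. \qed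

\begin{thebibliography}{9}

\bibitem{Arv}
Arveson, Duke Math. J. \textbf{44} (1977).

\bibitem{Hor}
H\"ormander, \emph{An Introduction to Complex Analysis in Several Variables}.

\bibitem{Source}
\emph{Predholm And Invertible Tuples} (as printed: PREDHOLM AND INVERTIBLE TUPLES),
\texttt{http://www.math.stonybrook.edu/\allowbreak alumni/\allowbreak 1978-Raul-Curto.pdf}

\bibitem{Voi}
Voiculescu, Rev. Roumaine Math. Pures Appl. \textbf{21} (1976).

\end{thebibliography}
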